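\title{Solenoidal chains and hyperspaces of subcontinua with exactly two orbits}

\begin{abstract}
For a continuum $X$, let $C(X)$ be the hyperspace of subcontinua of $X$. If $X$ is an arc or a simple closed curve, then $C(X)$ is a $2$-cell, and its homeomorphism group has exactly two orbits. We show that these are not the only continua with this property. Replacing the arcs of a solenoid $\Sigma$ by copies of a suitable absolute retract without free arcs, we obtain continua $X$ with $C(X)\cong\operatorname{Cone}(\Sigma)\times Q$, where $Q$ is the Hilbert cube, and this product has exactly two orbits. The continua can be chosen one-dimensional, and there are $2^{\aleph_0}$ of them with pairwise non-homeomorphic hyperspaces.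
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A \emph{continuum} is a nonempty compact connected metric space; it is \emph{nondegenerate} if it has more than one point. For a continuum $X$ with metric $d$, the \emph{hyperspace} $C(X)$ is the set of all subcontinua of $X$ with the Hausdorff metric
\[
d_H(A,B)=\max\Bigl\{\sup_{x\in A}d(x,B),\ \sup_{y\in B}d(y,A)\Bigr\}.
\]
A space $Y$ is \emph{$\frac1n$-homogeneous} if the group of homeomorphisms of $Y$ onto itself has exactly $n$ orbits on $Y$. The number $n$ counts the topological types of points of $Y$; the case $n=1$ is homogeneity. Throughout, ``map'' means continuous map and $Q=\prod_{i\ge1}[0,1]$ is the Hilbert cube. The \emph{cone} over a compact space $Z$ is the quotient $\operatorname{Cone}(Z)=Z\times[0,1]/(Z\times\{0\})$; we write $\langle z,r\rangle$ for its points and $*$ for its apex, where $r=0$.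

\begin{example}\label{ex:arc-circle}
The subcontinua of $[0,1]$ are the intervals $[s,t]$, and $d_H([s,t],[s',t'])=\max(|s-s'|,|t-t'|)$. So $C([0,1])$ is the triangle $\{(s,t):0\le s\le t\le1\}$. For the circle $S^1=\mathbb R/\mathbb Z$, send $(\sigma,r)\in S^1\times[0,1]$ to the arc with initial point $\sigma$ and length $1-r$. This map is onto $C(S^1)$, it sends $S^1\times\{0\}$ to the element $S^1$, and it is injective elsewhere. Hence $C(S^1)\cong\operatorname{Cone}(S^1)$, with the whole circle at the apex and the singletons on the base. In both cases the hyperspace is a $2$-cell, which has two orbits: the interior and the boundary circle.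
\end{example}

Two results are known. First, for a nondegenerate continuum $X$, the hyperspace $C(X)$ is homogeneous if and only if it is the Hilbert cube, and this happens if and only if $X$ is a locally connected continuum in which every arc is nowhere dense. Second, if $X$ is a locally connected continuum or a nondegenerate atriodic continuum and $C(X)$ is $\frac12$-homogeneous, then $X$ is an arc or a simple closed curve. (A continuum is \emph{atriodic} if it contains no continuum $Y$ with a subcontinuum $Z$ such that $Y\setminus Z$ is the union of three nonempty mutually separated sets.) We quote these results for orientation and do not use them. The following question is posed in \cite{source}.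

\begin{quote}
\emph{Are an arc and a simple closed curve the only continua $X$ for which $C(X)$ is $\frac12$-homogeneous?}
\end{quote}

One would guess that they are. Any further example $X$ fails to be locally connected. Then $C(X)$ is not locally connected, although it is always locally connected at the element $X$. This one distinction already uses up both orbits (Theorem~\ref{thm:more}(c) below), so no other invariant, such as the difference between interior and boundary points in Example~\ref{ex:arc-circle}, may separate two points of $C(X)$. Nevertheless the answer is no: in infinite dimensions the difference between interior and boundary disappears, and local connectedness can be the only invariant left.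

\subsection{The construction and the results}

Fix integers $1<n_1\mid n_2\mid\cdots$ with $n_i\to\infty$ and let $G=\varprojlim\mathbb Z/n_i\mathbb Z$; for $n_i=2^i$ this is the group of $2$-adic integers. We regard $\mathbb Z$ as a subgroup of $G$. The \emph{solenoid} of $G$ is
\[
\Sigma_G=([0,1]\times G)\big/\bigl((1,z)\sim(0,z+1)\bigr).
\]
For a continuum $D$ and points $a\ne b$ of $D$, replace $([0,1],0,1)$ by $(D,a,b)$ in this formula and put
\[
X(D,a,b,G)=(D\times G)\big/\bigl((b,z)\sim(a,z+1)\bigr).
\]
A \emph{free arc} in a space is an arc which, after removal of its two endpoints, is open in the space. A space has no free arc exactly when all its arcs are nowhere dense, since an arc with nonempty interior contains a free subarc. Two maps $f,g$ into a metric space are \emph{$\varepsilon$-close} if $d(f(x),g(x))<\varepsilon$ for all $x$. Absolute retracts (ARs) are recalled in Section~\ref{sec:tools}.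

\begin{definition}\label{def:adm}
A triple $(D,a,b)$ is \emph{admissible} if $D$ is a nondegenerate compact AR without free arcs, $a\ne b$ are points of $D$, and for every $\varepsilon>0$:
\begin{itemize}
\item[(A1)] for each $c\in\{a,b\}$ there are a map $e\colon D\to D$, $\varepsilon$-close to the identity, with $e(a)=a$ and $e(b)=b$, and a point $p\in D\setminus e(D)$ with $d(p,c)<\varepsilon$;
\item[(A2)] there is a map $h\colon D\to D\setminus\{a,b\}$ that is $\varepsilon$-close to the identity.
\end{itemize}
\end{definition}

Condition (A1) says that near $a$ and near $b$ there is material in $D$ that can be squeezed out without moving $a$ or $b$. Condition (A2) says that $a$ and $b$ behave like boundary points of $D$.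

\begin{example}\label{ex:Q}
Let $D=Q$ with the metric $\sum_i2^{-i}|x_i-y_i|$, let $a=(0,0,\dots)$ and $b=(1,0,0,\dots)$. Every nonempty open subset of $Q$ contains a $2$-cell, so $Q$ has no free arc. For (A1) take $e(x)=(x_1,\dots,x_n,0,0,\dots)$ with $2^{-n}<\varepsilon/2$, and let $p$ be the point $c$ with its $(n+1)$-st coordinate changed to $1$. For (A2) take $h(x)=(1-\eta)x+\eta(\frac12,\frac12,\dots)$ with $\eta>0$ small; the first coordinate of $h(x)$ lies in $(0,1)$, so $h$ misses $a$ and $b$. Thus $(Q,a,b)$ is admissible.
\end{example}

\begin{theorem}\label{thm:cone}
For every admissible triple $(D,a,b)$ and every $G$ as above, $X=X(D,a,b,G)$ is a continuum and $C(X)\cong\operatorname{Cone}(\Sigma_G)\times Q$.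
\end{theorem}

\begin{theorem}\label{thm:orbits}
The space $\operatorname{Cone}(\Sigma_G)\times Q$ has exactly two orbits. Hence, for $X$ as in Theorem~\ref{thm:cone}, the hyperspace $C(X)$ is $\frac12$-homogeneous, while $X$ is neither an arc nor a simple closed curve.
\end{theorem}

With $D=Q$ as in Example~\ref{ex:Q} and $G$ the $2$-adic integers, this is an explicit negative answer to the question.

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] The continuum $X$ in Theorem~\ref{thm:orbits} can be chosen one-dimensional.
\item[(b)] There are $2^{\aleph_0}$ continua $X$, all one-dimensional if desired, whose hyperspaces $C(X)$ are $\frac12$-homogeneous and pairwise non-homeomorphic.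
\item[(c)] Whenever a continuum $X$ is not locally connected and $C(X)$ is $\frac12$-homogeneous, one orbit is exactly the set of points at which $C(X)$ is locally connected; it contains the element $X$.
\end{itemize}
\end{theorem}

Section~\ref{sec:chains} describes the subcontinua of $X$ and a fundamental domain $\mathcal F$ for the action of $G$ on $C(X)$; there $D$ may be any continuum. Section~\ref{sec:model} carries out the whole argument for $D=[0,1]$, where it gives $C(\Sigma_G)\cong\operatorname{Cone}(\Sigma_G)$ and shows why a factor $Q$ is needed. Section~\ref{sec:tools} recalls the tools, and Section~\ref{sec:orbits} counts the orbits. Sections~\ref{sec:unions}--\ref{sec:proof} show that for admissible $D$ the pieces of the model are multiplied by a Hilbert cube, which proves Theorem~\ref{thm:cone}. Section~\ref{sec:more} proves Theorem~\ref{thm:more}.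

\section{Subcontinua of a solenoidal chain}\label{sec:chains}

In this section $D$ is any continuum, $a\ne b$ are points of $D$, and $X=X(D,a,b,G)$.

\subsection{Conventions on hyperspaces}

For a compact metric space $Z$, let $2^Z$ be the space of nonempty closed subsets of $Z$ with the metric $d_H$. It is compact, and $C(Z)$ is closed in it. The following facts come directly from the definition of $d_H$ and compactness.
\begin{itemize}
\item[(H1)] A map $f\colon Z\to Z'$ induces a map $A\mapsto f(A)$ of hyperspaces, and $\varepsilon$-close maps induce $\varepsilon$-close maps.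
\item[(H2)] The union of a nonempty compact subfamily of $2^Z$ is compact, and the union map $2^{2^Z}\to2^Z$ is nonexpansive. Whenever the unions are closed, $d_H(\bigcup A_i,\bigcup B_i)\le\sup_id_H(A_i,B_i)$. In particular $A\mapsto A\cup B$ is continuous and $d_H(A,A\cup B)\le d_H(A,B)$. Also $d_H(A,A\cup B)\le\operatorname{diam}B$ if $A\cap B\ne\emptyset$.
\item[(H3)] If $A\subset C\subset B$, then $d_H(A,C)$ and $d_H(C,B)$ are at most $d_H(A,B)$. An increasing sequence $A_1\subset A_2\subset\cdots$ converges to $\overline{\bigcup_jA_j}$.
\item[(H4)] For $x\in Z$ and closed $F\subset Z$, the sets $\{A:x\in A\}$ and $\{A:A\subset F\}$ are closed, and $\{A:A\cap F=\emptyset\}$ is open.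
\end{itemize}

\subsection{The group $G$ and the solenoid}

The group $G$ is compact, metrizable, abelian and totally disconnected. The kernels $G_i=\ker(G\to\mathbb Z/n_i\mathbb Z)$ are clopen subgroups forming a neighborhood base at $0$. We use four properties.
\begin{itemize}
\item[(G1)] The natural map $\mathbb Z\to G$ is injective, because an integer divisible by every $n_i$ is $0$. In particular $G$ is infinite.
\item[(G2)] $n_i\in G_i$, and $G$ is the disjoint union of the cosets $k+G_i$, $0\le k<n_i$.
\item[(G3)] For each $m\in\mathbb Z$ the set $\{m,m+1,\dots\}$ is dense in $G$, because it meets every coset of every $G_i$.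
\item[(G4)] $G$ has no isolated points, because $z+G_i$ contains $z+n_i\ne z$.
\end{itemize}
If $U=w+G_i$, then by (G2) every $z\in G$ is uniquely $z=u+j$ with $u\in U$ and $0\le j<n_i$. We put $\rho_U(z)=u$. The function $\rho_U\colon G\to U$ is continuous, being a translation on each clopen set $U+j$.

Let $\Lambda$ be the closed subgroup of $\mathbb R\times G$ generated by $(1,-1)$. The map $[0,1]\times G\to(\mathbb R\times G)/\Lambda$ is onto and identifies exactly the pairs $(1,z)$, $(0,z+1)$. So $\Sigma_G$ is the compact group $(\mathbb R\times G)/\Lambda$; in particular it is homogeneous. We write $[t,z]$ for the class of $(t,z)\in\mathbb R\times G$, so that $[t+1,z]=[t,z+1]$. The quotient map is open, and it is injective on $(t-\frac12,t+\frac12)\times G$. Hence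
\begin{equation}\label{eq:local}
\text{every point of $\Sigma_G$ has an open neighborhood homeomorphic to $\mathbb R\times G$.}
\end{equation}

\subsection{Links, joints and rays}

The relation defining $X$ is a closed equivalence relation whose nontrivial classes are the pairs $\{(b,z),(a,z+1)\}$. So $X$ is compact and metrizable. Fix a metric $d$ on $X$, let $q\colon D\times G\to X$ be the quotient map, and define for $z\in G$ the \emph{link}, the \emph{joint} and the \emph{ray}
\[
D_z=q(D\times\{z\})\cong D,\qquad c_z=q(a,z)=q(b,z-1),\qquad L_z=\bigcup_{j\ge0}D_{z+j}.
\]
For $U\subset G$ put $J_U=\{c_u:u\in U\}$, and let $J=J_G$. The map $z\mapsto c_z$ is a homeomorphism of $G$ onto the compact set $J$. A \emph{chain} is a set $D_z\cup\dots\cup D_{z+N}$ with $N\ge0$ an integer, and $P_N=D_0\cup\dots\cup D_N$.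

By (G1), $D_z\cap D_{z+1}=\{c_{z+1}\}$, and $D_z\cap D_w=\emptyset$ unless $w\in\{z-1,z,z+1\}$. Two consequences will be used constantly. First,
\begin{equation}\label{eq:ray}
D_w\cap L_z=
\begin{cases}
D_w&\text{if }w-z\in\{0,1,2,\dots\},\\
\{c_z\}&\text{if }w-z=-1,\\
\emptyset&\text{otherwise.}
\end{cases}
\end{equation}
In particular $c_{z-1}\notin L_z$, as $c_{z-1}\in D_{z-2}$. Second, for $1\le j\le N$ the closed sets $D_z\cup\dots\cup D_{z+j-1}$ and $D_{z+j}\cup\dots\cup D_{z+N}$ meet exactly in $c_{z+j}$. Therefore:
\begin{itemize}
\item[(S)] a connected subset of $D_z\cup\dots\cup D_{z+N}$ that meets both $D_z\cup\dots\cup D_{z+j-1}$ and $D_{z+j}\cup\dots\cup D_{z+N}$ contains $c_{z+j}$.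
\end{itemize}

The group $G$ acts on $X$ by $T_zq(x,w)=q(x,w+z)$, so that $T_zD_w=D_{w+z}$, $T_zc_w=c_{w+z}$ and $T_zL_w=L_{w+z}$. We write $T=T_1$. The action $G\times X\to X$ is continuous, because $\mathrm{id}\times q$ is a quotient map of compact spaces. By uniform continuity the induced action $G\times C(X)\to C(X)$ is continuous, and for each $\varepsilon>0$ there is $m$ such that $T_g$ is $\varepsilon$-close to the identity for all $g\in G_m$.

\begin{lemma}\label{lem:connected}
$X$ is a continuum.
\end{lemma}

\begin{proof}
Let $E\subset X$ be clopen and $U=\{z:c_z\in E\}$, a clopen subset of $G$. Since $D_z$ is connected and contains $c_z$ and $c_{z+1}$, we have $z\in U\iff D_z\subset E\iff z+1\in U$. If $z\in U$, then $U\supset z+\mathbb Z$, which is dense by (G3), so $U=G$ and $E=X$. If $U=\emptyset$, then $E$ contains no link and hence meets none, so $E=\emptyset$.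
\end{proof}

\subsection{Small and large subcontinua}

Call $A\in C(X)$ \emph{large} if $J\subset A$ and \emph{small} otherwise, and let $\mathcal O$ be the set of large subcontinua. It is closed in $C(X)$ by (H4), contains $X$, and satisfies $T_z\mathcal O=\mathcal O$. The names are justified by the next lemma: a subcontinuum that misses one joint misses a whole clopen set of joints, and cutting $X$ along these leaves pieces of bounded length.

\begin{lemma}\label{lem:small}
\begin{itemize}
\item[(a)] Let $U=w+G_i$ and $n=n_i$. If $A,A'\in C(X)$ intersect and both miss $J_U$, then both lie in one chain $D_u\cup\dots\cup D_{u+n-1}$ with $u\in U$.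
\item[(b)] $A\in C(X)$ is small if and only if it lies in a chain. A small $A$ misses $J_U$ for some $U=w+G_i$.
\item[(c)] The intersection of a chain with $L_0$ is closed. If $A\in C(X)$ and $A\subset L_0$, then $A$ is small and $A\subset P_M$ for some $M$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Define $\lambda\colon X\setminus J_U\to U$ by $\lambda(q(x,z))=\rho_U(z)$. This is well defined: a point of $X\setminus J_U$ with two preimages is $c_z=q(a,z)=q(b,z-1)$ with $z=u+j$ and $j\ge1$, and then $\rho_U(z-1)=\rho_U(u+(j-1))=u$. It is continuous, since $q$ restricted to the preimage of an open set is a quotient map. The set $\lambda(A\cup A')$ is connected in a totally disconnected space, so it is a point $u$, and $\lambda^{-1}(u)\subset D_u\cup\dots\cup D_{u+n-1}$.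

(b) If $c_w\notin A$, then $A\cap J_{w+G_i}=\emptyset$ for large $i$, because $A$ is closed and $z\mapsto c_z$ is continuous; apply (a) with $A'=A$. Conversely, a chain contains only finitely many joints, and $J$ is infinite.

(c) By \eqref{eq:ray}, the intersection of a chain with $L_0$ is a finite union of sets of the form $\emptyset$, $\{c_0\}$, or $D_m$ with $m\ge0$ an integer. So it is closed and lies in some $P_M$. If $A\subset L_0$, then $c_{-1}\notin A$, so $A$ is small and lies in a chain by (b).
\end{proof}

A large subcontinuum cannot be broken inside a link. A break in $D_z$ would persist in all nearby links, and a clopen family of breaks disconnects $A$ just as the removal of $J_U$ disconnects $X$.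

\begin{lemma}\label{lem:large}
If $A\in\mathcal O$, then $A\cap D_z$ is a continuum containing $c_z$ and $c_{z+1}$, for every $z\in G$.
\end{lemma}

\begin{proof}
Let $\tilde A=q^{-1}(A)$ and $\kappa(w)=\{x\in D:(x,w)\in\tilde A\}$. Then $a,b\in\kappa(w)$ and $A\cap D_w\cong\kappa(w)$. Suppose $\kappa(z)=E\cup E'$ with $E,E'$ nonempty, closed and disjoint, and choose disjoint open sets $N\supset E$ and $N'\supset E'$ in $D$. The projection to $G$ of the compact set $\tilde A\setminus((N\cup N')\times G)$ is closed and misses $z$. So there is $i$ such that $\kappa(v)\subset N\cup N'$ for all $v\in V:=z+G_i$. Let $n=n_i\ge2$. The restriction $q\colon\tilde A\to A$ is a quotient map. After renaming, $a\in E$.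

\emph{Case 1: $b\in E$.} The set $\tilde A\cap(N'\times V)$ is nonempty and open in $\tilde A$. It is also closed, as it equals $(\tilde A\cap(D\times V))\setminus(N\times V)$. None of its points has first coordinate $a$ or $b$, so it is saturated, and its image is a nonempty clopen subset of $A$ that misses $c_z\in A$. This contradicts the connectedness of $A$.

\emph{Case 2: $b\in E'$.} Define $\mu\colon\tilde A\to V$ as follows. For $v\in V$ put $\mu(x,v)=v-n$ if $x\in N$ and $\mu(x,v)=v$ if $x\in N'$. For $v\in V$ and $1\le j\le n-1$ put $\mu(x,v+j)=v$. These formulas are given on finitely many disjoint relatively open sets covering $\tilde A$, so $\mu$ is continuous. We claim that $\mu(b,v+j)=v=\mu(a,v+j+1)$ for $v\in V$ and $0\le j\le n-1$. The first equality holds for $j=0$ because $b\in N'$, and for $j\ge1$ by definition. The second holds by definition if $j+1\le n-1$; if $j+1=n$, then $v+n\in V$ and $a\in N$, so $\mu(a,v+n)=(v+n)-n=v$. Thus $\mu$ induces a map $A\to V$, which is onto since $\mu(b,v)=v$. But $V$ is totally disconnected and has more than one point, again a contradiction.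
\end{proof}

\subsection{A fundamental domain for the action on $C(X)$}

A small subcontinuum lies in a chain, and a translation moves the first link that it meets to $D_0$. This suggests the family
\[
\mathcal F=\{A\in C(X):A\subset L_0,\ A\cap D_0\ne\emptyset\}\cup\mathcal O .
\]
The first link is ambiguous exactly when $A$ begins at a joint: if $c_1\in A\subset L_1$, then both $A$ and $T^{-1}A$ belong to $\mathcal F$. To describe this overlap, and to decompose $\mathcal F$, put for $i\in\{0,1\}$
\[
\mathcal V_i=\{A\in C(X):c_i\in A\subset L_0\},\qquad\mathcal W_i=\mathcal V_i\cup\mathcal O .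
\]
By Lemma~\ref{lem:small}(c), $\mathcal V_i\cap\mathcal O=\emptyset$. Every member of $\mathcal W_i$ contains $c_i$.

\begin{lemma}\label{lem:domain}
\begin{itemize}
\item[(a)] $\mathcal F=C(D_0)\cup\mathcal W_1$, and $C(D_0)\cap\mathcal W_1=\{A\in C(D_0):c_1\in A\}$.
\item[(b)] $\mathcal W_0=\{A\in\mathcal F:c_0\in A\}$, $\ T\mathcal W_0=\{A:c_1\in A\subset L_1\}\cup\mathcal O\subset\mathcal F$, and $\mathcal W_0\cap T\mathcal W_0=\mathcal O$.
\item[(c)] The map $\pi\colon G\times\mathcal F\to C(X)$, $\pi(z,B)=T_zB$, is onto, and $\pi(z,B)\in\mathcal O$ if and only if $B\in\mathcal O$.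
\item[(d)] Let $B,B'\in\mathcal F\setminus\mathcal O$ and $(z,B)\ne(z',B')$. Then $\pi(z,B)=\pi(z',B')$ if and only if, possibly after exchanging the two pairs, $z'=z+1$, $B'\in\mathcal V_0$ and $B=TB'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The inclusion $\supset$ holds because $c_1\in D_0$. Conversely, let $A\subset L_0$ meet $D_0$. Then $A\subset P_M$ for some $M\ge1$ by Lemma~\ref{lem:small}(c), and by (S) either $A\subset D_0$ or $c_1\in A$. No member of $C(D_0)$ is large, which gives the intersection.

(b) The first equality holds because $c_0\in D_0$, the second by translation, and the inclusion because $L_1\subset L_0$ and $c_1\in D_0$. A small member of $\mathcal W_0$ contains $c_0$, a small member of $T\mathcal W_0$ lies in $L_1$, and $c_0\notin L_1$.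

(c) If $A\in\mathcal O$, then $A=\pi(0,A)$. Otherwise $A\subset D_z\cup\dots\cup D_{z+N}$. Let $l$ be the least index with $A\cap D_{z+l}\ne\emptyset$. Then $A\subset L_{z+l}$, so $T_{-(z+l)}A$ lies in $L_0$, meets $D_0$, and belongs to $\mathcal F$. The last claim holds because $T_z\mathcal O=\mathcal O$.

(d) If the condition holds, then $T_zB=T_{z+1}B'$. Conversely let $E=T_zB=T_{z'}B'$. Then $z\ne z'$, since otherwise $B=B'$. The set $E$ lies in $L_z\cap L_{z'}$ and meets $D_z$ and $D_{z'}$. So $D_z\cap L_{z'}\ne\emptyset\ne D_{z'}\cap L_z$, and \eqref{eq:ray} shows that $z-z'$ and $z'-z$ are both integers $\ge-1$. Hence $z'=z\pm1$, say $z'=z+1$. Then $\emptyset\ne E\cap D_z\subset D_z\cap L_{z+1}=\{c_{z+1}\}$, so $c_{z+1}\in E\subset L_{z+1}$. Translating by $-(z+1)$ gives $c_0\in B'\subset L_0$, and $B=T_{-z}E=TB'$.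
\end{proof}

So, once $\mathcal F$ is known to be compact, $C(X)$ is obtained from $G\times\mathcal F$ by two identifications: $\{z\}\times T\mathcal W_0$ is glued to $\{z+1\}\times\mathcal W_0$ by $T^{-1}$, and the copies $\{z\}\times\mathcal O$ are all glued together by translations. It remains to determine how $\mathcal O$, $\mathcal W_0$ and $T\mathcal W_0$ sit in $\mathcal F$.

\section{The model case: the solenoid itself}\label{sec:model}

Let $D=[0,1]$, $a=0$, $b=1$, so that $X=\Sigma=\Sigma_G$. This triple is not admissible, but Section~\ref{sec:chains} applies to it.

By Lemma~\ref{lem:large}, a large subcontinuum meets each link in a connected set containing both ends of the link. So $\mathcal O=\{\Sigma\}$. Let $\iota\colon[0,\infty)\to\Sigma$, $\iota(t)=[t,0]$. It is injective by (G1), and $[j+t,0]=[t,j]$ gives $\iota[j,j+1]=D_j$, $\iota(j)=c_j$ and $T\iota(t)=\iota(t+1)$. By Lemma~\ref{lem:small}(c), a subcontinuum contained in $L_0$ lies in an arc $\iota[0,M+1]$, so it is $\iota[s,t]$ for unique $s\le t$, and it meets $D_0$ if and only if $s\le1$. Thus $\mathcal F\setminus\mathcal O$ is parametrized by the strip $0\le s\le1$, $s\le t<\infty$.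 As $t\to\infty$, the arcs $\iota[1,t]$ increase and their union $L_1$ is dense in $\Sigma$ by (G3); by (H3), $\iota[s,t]\to\Sigma$ uniformly in $s$.

Let $\Delta=\operatorname{Cone}([0,1])$. We realize it as the half-disc $\{(x,y):x^2+y^2\le1,\ y\ge0\}$ by $\langle s,r\rangle=r(-\cos\pi s,\sin\pi s)$, and we let
\[
I_0=\{\langle0,r\rangle:0\le r\le1\},\qquad I_1=\{\langle1,r\rangle:0\le r\le1\},\qquad I=I_0\cup I_1
\]
be the two halves of the diameter and the diameter. Recording an arc by its initial point $s$ and by $r=1/(1+\text{length})$, we define
\[
K\colon\Delta\to\mathcal F,\qquad K\langle s,r\rangle=\iota\bigl[s,\,s+\tfrac1r-1\bigr]\ \ (r>0),\qquad K(*)=\Sigma .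
\]
By the previous paragraph $K$ is a continuous bijection from a compact space, hence a homeomorphism. It carries $*$, $I_0$, $I_1$ onto $\mathcal O$, $\mathcal W_0$, $T\mathcal W_0$, and
\[
K\langle1,r\rangle=T\,K\langle0,r\rangle ;
\]
see Figure~\ref{fig:domain}. By Lemma~\ref{lem:domain}, the map $(z,v)\mapsto T_zK(v)$ from $G\times\Delta$ onto $C(\Sigma)$ identifies all points $(z,*)$, identifies $(z,\langle1,r\rangle)$ with $(z+1,\langle0,r\rangle)$, and makes no other identification. The map $(z,\langle s,r\rangle)\mapsto\langle[s,z],r\rangle$ from $G\times\Delta$ onto $\operatorname{Cone}(\Sigma)$ makes the same identifications. Both are maps from a compact space onto Hausdorff spaces, hence quotient maps, and so $C(\Sigma)\cong\operatorname{Cone}(\Sigma)$.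

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!15] (0,0) -- (1.5,0.8) -- (1.5,2.6) -- (0,2.6) -- cycle;
\draw[very thick] (0,0) -- (0,2.6);
\draw[very thick] (1.5,0.8) -- (1.5,2.6);
\draw (0,0) -- (1.5,0.8);
\draw[->] (0.75,2.2) -- (0.75,2.9) node[above] {$t\to\infty:\ \mathcal O$};
\node[left] at (0,1.5) {$\mathcal V_0$};
\node[right] at (1.5,1.8) {$T\mathcal V_0$};
\node[below right] at (0.7,0.4) {$s=t$};
\node[below] at (0,0) {$s=0$};
\fill[gray!15] (7.6,0.6) arc (0:180:1.8) -- cycle;
\draw (7.6,0.6) arc (0:180:1.8);
\draw[very thick] (4,0.6) -- (7.6,0.6);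
\fill (5.8,0.6) circle (2pt) node[below] {$*$};
\node[below] at (4.9,0.6) {$I_0$};
\node[below] at (6.7,0.6) {$I_1$};
\node[above] at (5.8,2.4) {$r=1$};
\node at (5.8,1.5) {$\Delta$};
\end{tikzpicture}
\caption{The fundamental domain for the hyperspace of the solenoid. Left: the arcs $\iota[s,t]$ with $0\le s\le1$ and $s\le t$ form a strip; its sides $s=0$ and $s=1$ are matched by the translation $T$, and the arcs converge to the whole solenoid as $t\to\infty$. Right: the one-point compactification of the strip is the half-disc $\Delta$; the sides become the halves $I_0$, $I_1$ of the diameter, the solenoid becomes the center $*$, and the singletons $s=t$ become the semicircle $r=1$.}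
\label{fig:domain}
\end{figure}

The space $\operatorname{Cone}(\Sigma)$ has at least three orbits. The argument of Section~\ref{sec:orbits} shows that it is locally connected only at the apex. And no homeomorphism $f$ carries a point $y=\langle\sigma,r\rangle$ with $0<r<1$ to a point $y'$ of the base $r=1$. Indeed, by \eqref{eq:local} the point $y'$ has a neighborhood of the form $G\times{}$(closed half-plane) in which $y'$ lies on the edge of its half-plane, while $y$ is the center of a small open $2$-disc. The map $f$ would send this connected disc injectively into a single half-plane, with the center going to the edge, contrary to invariance of domain.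

The superfluous orbit is produced by the endpoint $r=1$ of the interval $(0,1]$. In $(0,1]\times Q$ the endpoint leaves no trace, as Section~\ref{sec:orbits} shows. So we look for $X$ with $C(X)\cong\operatorname{Cone}(\Sigma)\times Q$. The hyperspace of a locally connected continuum without free arcs is $Q$, which suggests links $D$ of that kind. For such links $\mathcal O$ is no longer a point, since a large subcontinuum may omit parts of each link. The aim is to show that $\mathcal O\cong Q$ and that there is a homeomorphism
\begin{equation}\label{eq:aim}
K\colon\mathcal O\times\Delta\to\mathcal F\ \text{ carrying }\ \mathcal O\times\{*\},\ \mathcal O\times I_0,\ \mathcal O\times I_1\ \text{ onto }\ \mathcal O,\ \mathcal W_0,\ T\mathcal W_0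
\end{equation}
compatibly with $T$. No formula for $K$ is available. Instead we show that all four families are Hilbert cubes, that each smaller one sits in the larger one as a Z-set, and we obtain $K$ from the unknotting theorem for Z-sets.

\section{Absolute retracts, the Hilbert cube and Z-sets}\label{sec:tools}

A metrizable space $Y$ is an \emph{absolute retract} (AR) if every map into $Y$ from a closed subset $Z_0$ of a metric space $Z$ extends to $Z$. It is an \emph{absolute neighborhood retract} (ANR) if every such map extends to a neighborhood of $Z_0$. (For metrizable spaces these extension properties are equivalent to the definitions by retractions.) We use these standard facts: open subsets of ANRs are ANRs; ANRs are locally contractible, that is, every neighborhood $V'$ of a point contains a neighborhood $V$ of the point whose inclusion into $V'$ is null-homotopic; the union of two compact ARs meeting in one point is an AR; and, by Borsuk's homotopy extension theorem, a null-homotopic map from a closed subset of a metric space $Z$ into an ANR extends to $Z$. A \emph{Peano continuum} is a locally connected continuum. A nondegenerate compact AR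 $D$ is a Peano continuum, so for $c\in D$ and $\eta>0$ every point close enough to $c$ lies together with $c$ in a subcontinuum of diameter less than $\eta$.

A closed subset $Z$ of a space $Y\cong Q$ is a \emph{Z-set} if for every $\varepsilon>0$ there is a map $Y\to Y\setminus Z$ that is $\varepsilon$-close to the identity. By compactness this does not depend on the metric. A point $x\in Q$ is a Z-set: replace the $n$-th coordinate by a constant different from $x_n$, with $n$ large. A union of two Z-sets $Z_1,Z_2$ is a Z-set: if $f$ pushes $Y$ off $Z_1$ and $g$ pushes $Y$ off $Z_2$ moving points less than the distance from $f(Y)$ to $Z_1$, then $gf$ misses both. The set $Q\times\{0\}$ is a Z-set in $Q\times[0,1]\cong Q$, by the maps $(y,t)\mapsto(y,\max(t,\eta))$.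

The proof rests on the following published theorems.
\begin{itemize}
\item[(F1)] (Kelley; Nadler \cite{Nadler}.) If $A\subset B$ are subcontinua of a continuum $X$, there is a path $\alpha\colon[0,1]\to C(X)$ from $A$ to $B$ with $\alpha(s)\subset\alpha(t)$ for $s\le t$. We call it an \emph{order arc}.
\item[(F2)] (Wojdys\l awski.) $2^P$ is an AR for every Peano continuum $P$.
\item[(F3)] (Curtis and Schori \cite{CS}.) $C(P)\cong Q$ for every nondegenerate Peano continuum $P$ without free arcs.
\item[(F4)] (Toru\'nczyk \cite{Tor}.) A compact AR $Y$ is homeomorphic to $Q$ if and only if, for each $n$, any two maps $[0,1]^n\to Y$ can be approximated arbitrarily closely by maps with disjoint images. In particular $Y\cong Q$ if for every $\varepsilon>0$ there are maps $f,g\colon Y\to Y$, $\varepsilon$-close to the identity, with $f(Y)\cap g(Y)=\emptyset$: compose one of the given maps with $f$ and the other with $g$.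
\item[(F5)] (Anderson \cite{And}; see Chapman \cite{Chap}.) A homeomorphism between Z-sets of two Hilbert cubes extends to a homeomorphism of the cubes.
\item[(F6)] (Keller.) $Q$ is homogeneous.
\end{itemize}
One consequence of (F5) will be used four times.

\begin{lemma}[collar]\label{lem:collar}
If $Z\cong Q$ is a Z-set in $Y\cong Q$, there is a homeomorphism $k\colon Z\times[0,1]\to Y$ with $k(A,0)=A$ for all $A\in Z$.
\end{lemma}

\begin{proof}
Apply (F5) to the homeomorphism $(A,0)\mapsto A$ from the Z-set $Z\times\{0\}$ of $Z\times[0,1]\cong Q$ onto $Z$.
\end{proof}

\section{The two orbits of $\operatorname{Cone}(\Sigma)\times Q$}\label{sec:orbits}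

A space is \emph{locally connected at} a point if the point has a base of connected open neighborhoods. Write $\Sigma=\Sigma_G$ and
\[
Y=\operatorname{Cone}(\Sigma)\times Q,\qquad Y_1=\{*\}\times Q,\qquad Y_2=Y\setminus Y_1=\Sigma\times(0,1]\times Q .
\]

\begin{proposition}\label{prop:orbits}
The orbits of $Y$ are $Y_1$ and $Y_2$. The space $Y$ is locally connected at the points of $Y_1$ and at no point of $Y_2$.
\end{proposition}

\begin{proof}
\emph{$Y_1$ lies in one orbit.} Use $\mathrm{id}\times g$ with $g$ a homeomorphism of $Q$, by (F6).

\emph{$Y_2$ lies in one orbit.} Let $(\sigma,t,y)$ and $(\sigma',t',y')$ be points of $Y_2$. A translation of the group $\Sigma$ taking $\sigma$ to $\sigma'$ induces a homeomorphism of $Y$, so we may assume $\sigma=\sigma'$. In $[0,1]\times Q\cong Q$, the sets $(\{0\}\times Q)\cup\{(t,y)\}$ and $(\{0\}\times Q)\cup\{(t',y')\}$ are Z-sets. Since $t,t'>0$, the identity of $\{0\}\times Q$ together with $(t,y)\mapsto(t',y')$ is a homeomorphism between them. By (F5) it extends to a homeomorphism $g$ of $[0,1]\times Q$; no distinction between $t<1$ and $t=1$ arises. Now $Y$ is the quotient of $\Sigma\times[0,1]\times Q$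 that collapses each set $\Sigma\times\{0\}\times\{w\}$ to a point. The homeomorphism $\mathrm{id}_\Sigma\times g$ and its inverse are the identity on $\Sigma\times\{0\}\times Q$, so they descend to $Y$ and carry $(\sigma,t,y)$ to $(\sigma,t',y')$.

\emph{Local connectedness.} A point of $Y_1$ has a base of neighborhoods $\{r<\eta\}\times V$ with $V$ connected and open in $Q$, and these are connected and open. By \eqref{eq:local}, a point of $Y_2$ has an open neighborhood $N_0\cong G\times\mathbb R\times(0,1]\times Q$. A connected neighborhood $N\subset N_0$ of the point would project to a single point of $G$, since $G$ is totally disconnected. But its projection contains a nonempty open subset of $G$, which is not a single point by (G4). So $Y$ is not locally connected at points of $Y_2$, and no homeomorphism carries a point of $Y_1$ into $Y_2$.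
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:orbits}, given Theorem~\ref{thm:cone}]
The first statement is Proposition~\ref{prop:orbits}, and $C(X)\cong Y$ by Theorem~\ref{thm:cone}. The hyperspaces of an arc and of a simple closed curve are $2$-cells by Example~\ref{ex:arc-circle}, and $Y$ is not locally connected. So $X$ is neither.
\end{proof}

The hypothesis $n_i\to\infty$ is essential. If $G$ is replaced by $\mathbb Z/n\mathbb Z$ with $n\ge3$, then $X$ is a circular chain of $n$ copies of $D$, a Peano continuum without free arcs, and $C(X)\cong Q$ has one orbit by (F3) and (F6).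

\section{Union-closed families of compact sets}\label{sec:unions}

To apply (F4) we must know that $\mathcal O$, $\mathcal W_0$, $\mathcal W_1$ are ARs, and to apply (F5) we must push $\mathcal W_i$ off $\mathcal O$. Both tasks reduce to extending a function from the vertices of a simplicial complex to the whole complex with control on distances. In a convex set one would use convex combinations; here unions take their place. In this section $X$ is any compact metric space.

A family $\mathcal S\subset2^X$ has \emph{property \textup{(P)}} if for all $A\subset B$ in $\mathcal S$ there is a path in $\mathcal S$ from $A$ to $B$ all of whose members $C$ satisfy $A\subset C\subset B$. It is \emph{closed under compact unions} if $\bigcup\mathcal A\in\mathcal S$ for every nonempty compact $\mathcal A\subset\mathcal S$. A compact family $\mathcal S$ that is closed under unions of pairs is closed under compact unions: by (H2), $\bigcup\mathcal A$ is within $\varepsilon$ of the union of a finite $\varepsilon$-net of $\mathcal A$, and $\mathcal S$ is closed in $2^X$.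

For a simplicial complex $K$, let $|K|$ carry the Whitehead topology, so that a function on $|K|$ is continuous if and only if it is continuous on each simplex. Let $K^m$ be the $m$-skeleton, and $\sigma^1$ the $1$-skeleton of a simplex $\sigma$.

\begin{lemma}\label{lem:extend}
Let $\mathcal S\subset2^X$ be closed under compact unions and have property \textup{(P)}. Every function $f\colon K^0\to\mathcal S$ extends to a map $F\colon|K|\to\mathcal S$ with the following property: if the $f$-values of the vertices of a simplex $\sigma$ are pairwise within $\delta$, then $d_H(F(x),f(v))\le2\delta$ for all $x\in\sigma$ and all vertices $v$ of $\sigma$.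
\end{lemma}

\begin{proof}
On an edge $vw$, extend $f$ by a path from $f(v)$ to $f(v)\cup f(w)$ given by (P), followed by the reverse of such a path from $f(w)$ to $f(v)\cup f(w)$. By (H3) and (H2), each member of this path is within $d_H(f(v),f(w))$ of $f(v)$ or of $f(w)$. So if $\sigma$ is as in the statement, then $d_H(f(y),f(v))\le2\delta$ for $y\in\sigma^1$ and every vertex $v$ of $\sigma$.

To fill in the higher simplices, we assign to $x\in\sigma$ a compact set $\theta(x)\subset\sigma^1$ and take the union of the values of $f$ on it. For a $2$-simplex this can be seen directly: by Example~\ref{ex:arc-circle}, $C(\partial\sigma)$ is a cone over $\partial\sigma$ with the singletons on the base, hence a copy of $\sigma$. In general put $\theta(y)=\{y\}$ for $y\in|K^1|$, and define $\theta$ by induction on skeleta so that $\theta|\sigma$ is a map into $2^{\sigma^1}$ for each $\sigma$ of dimension at least $1$. If $\dim\sigma\ge2$ and $\theta$ is defined on $\partial\sigma$, its values there lie in $2^{\sigma^1}$, because $\tau^1\subset\sigma^1$ for each face $\tau$. By (F2), $2^{\sigma^1}$ is an AR, so $\theta$ extends over $\sigma$.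

Put $F(x)=\bigcup_{y\in\theta(x)}f(y)$. Then $F(x)\in\mathcal S$, because $f(\theta(x))$ is a nonempty compact subfamily of $\mathcal S$. On each simplex $F$ is continuous by (H1) and (H2). It extends $f$, and $d_H(F(x),f(v))\le\sup_{y\in\theta(x)}d_H(f(y),f(v))\le2\delta$ by (H2).
\end{proof}

Recall that the \emph{nerve} $N(\mathcal U)$ of a locally finite open cover $\mathcal U$ of a metric space $Z$ by nonempty sets has the members of $\mathcal U$ as vertices, and finitely many members span a simplex when they have a common point. A partition of unity $(\phi_U)$ with $\phi_U=0$ off $U$ defines a \emph{canonical map} $\kappa\colon Z\to|N(\mathcal U)|$ with barycentric coordinates $\phi_U$. It is continuous because locally it maps into a finite subcomplex, and every vertex $U$ of the smallest simplex containing $\kappa(z)$ contains $z$.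

\begin{lemma}\label{lem:AR}
Let $\mathcal W\subset2^X$ be nonempty, compact, closed under unions of pairs, with property \textup{(P)}.
\begin{itemize}
\item[(a)] $\mathcal W$ is an AR.
\item[(b)] If $\mathcal V\subset\mathcal W$ is dense in $\mathcal W$, closed under compact unions, and has property \textup{(P)}, then for each $\varepsilon>0$ there is a map $\mathcal W\to\mathcal V$ that is $\varepsilon$-close to the identity.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $Z_0$ be a nonempty closed subset of a metric space $Z$ and $f\colon Z_0\to\mathcal W$ a map. We use Dugundji's construction. Let $\mathcal U$ be a locally finite open refinement of the cover of $Z\setminus Z_0$ by the balls $B(y,\frac14d(y,Z_0))$. For $U\in\mathcal U$ choose such a ball containing $U$, with center $y$, and $a_U\in Z_0$ with $d(y,a_U)\le\frac54d(y,Z_0)$. For $z\in U$ we have $d(z,a_U)\le\frac32d(y,Z_0)$ and $d(z,Z_0)\ge\frac34d(y,Z_0)$, hence $d(z,a_U)\le2d(z,Z_0)$. Let $\kappa\colon Z\setminus Z_0\to|N(\mathcal U)|$ be a canonical map, let $F$ be given by Lemma~\ref{lem:extend} for the function $U\mapsto f(a_U)$, and extend $f$ by $F\kappa$ on the open set $Z\setminus Z_0$.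 It remains to check continuity at $z_0\in Z_0$. Given $\eta>0$, choose $\delta>0$ with $d_H(f(w),f(z_0))<\eta$ for $w\in Z_0$, $d(w,z_0)<3\delta$. Let $z\notin Z_0$ with $d(z,z_0)<\delta$. Each vertex $U$ of the smallest simplex containing $\kappa(z)$ contains $z$, so $d(a_U,z_0)\le2d(z,Z_0)+d(z,z_0)<3\delta$. The values $f(a_U)$ are within $\eta$ of $f(z_0)$ and pairwise within $2\eta$, so $d_H(F\kappa(z),f(z_0))<5\eta$.

(b) Let $\delta=\varepsilon/10$, let $\mathcal U$ be a finite open cover of $\mathcal W$ by nonempty sets of diameter less than $\delta$, and let $\kappa\colon\mathcal W\to|N(\mathcal U)|$ be a canonical map. For each $U$ choose $A_U\in\mathcal V$ within $\delta$ of a point of $U$; then $A_U$ is within $2\delta$ of every point of $U$. If $U\cap U'\ne\emptyset$, then $d_H(A_U,A_{U'})<4\delta$. Let $F\colon|N(\mathcal U)|\to\mathcal V$ be given by Lemma~\ref{lem:extend} for $U\mapsto A_U$. For $A\in\mathcal W$ there is $U\ni A$ with $d_H(F\kappa(A),A_U)\le8\delta$, so $d_H(F\kappa(A),A)<10\delta$.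
\end{proof}

\section{Four Hilbert cubes}\label{sec:cubes}

From now on $(D,a,b)$ is admissible and $X=X(D,a,b,G)$, with the notation of Section~\ref{sec:chains}.

\subsection{The families $\mathcal O$, $\mathcal W_0$, $\mathcal W_1$}

All members of each of these families share a point, so unions stay connected and Section~\ref{sec:unions} applies. The two lemmas that verify its hypotheses do not yet use admissibility. The delicate case of (P) is a path from a small continuum to a large one, which must run through subsets of the ray $L_0$ until it becomes large.

\begin{lemma}\label{lem:W}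
The families $\mathcal O,\mathcal W_0,\mathcal W_1$ are compact, closed under unions of pairs, and have property \textup{(P)}.
\end{lemma}

\begin{proof}
\emph{Compactness.} $\mathcal O$ is closed in $C(X)$. Let $A^j\in\mathcal W_i$ converge to $A\notin\mathcal O$. Then $A^j\in\mathcal V_i$ for large $j$, and $c_i\in A$ by (H4). By Lemma~\ref{lem:small}(b), $A$ misses $J_U$ for some $U=w+G_m$, and by (H4) so does $A^j$ for large $j$. By Lemma~\ref{lem:small}(a), applied to $A$ and $A^j$, all these $A^j$ lie in the chain $\Gamma=D_u\cup\dots\cup D_{u+n_m-1}$, where $u=\lambda(c_i)$ in the notation of that proof does not depend on $j$. The set $\Gamma\cap L_0$ is closed by Lemma~\ref{lem:small}(c) and contains the $A^j$, so it contains $A$. Hence $A\in\mathcal V_i$.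

\emph{Unions of pairs.} Two members of $\mathcal W_i$ share $c_i$, so their union is a continuum. It is large if one of them is large, and it lies in $L_0$ otherwise. The same argument applies to $\mathcal O$.

\emph{Property \textup{(P)}.} Let $A\subset B$. If $A\in\mathcal O$, every member of an order arc from $A$ to $B$ contains $J$; this settles $\mathcal O$ and one case for $\mathcal W_i$. If $B\in\mathcal V_i$, every member of an order arc contains $c_i$ and lies in $B\subset L_0$. There remains $A\in\mathcal V_i$, $B\in\mathcal O$. By Lemma~\ref{lem:large}, $B\cap D_j$ is a continuum containing $c_j$ and $c_{j+1}$, so $B\cap P_j$ is a continuum containing $c_0,\dots,c_{j+1}$. Hence $B_j=A\cup(B\cap P_j)$ is a continuum with $c_i\in B_j\subset L_0$, for $j\ge0$. Concatenate order arcs from $A$ to $B_0$, from $B_0$ to $B_1$, and so on, on consecutive intervals filling $[0,\frac12)$; their members lie in $\mathcal V_i$. By (H3), this increasing path converges, as the parameter tends to $\frac12$, to the continuum $B_\infty=\overline{\bigcup_jB_j}\subset B$. By (G3), $B_\infty\supset\overline{\{c_j:j\ge0\}}=J$. On $[\frac12,1]$ use an order arc from $B_\infty$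 to $B$, which lies in $\mathcal O$.
\end{proof}

The family $\mathcal V_i$ is not compact, and the union of an arbitrary subfamily need not belong to it: the chains $P_N$ lie in $\mathcal V_i$ and their union $L_0$ is not closed. Compact subfamilies, however, have bounded length.

\begin{lemma}\label{lem:V}
Let $i\in\{0,1\}$. Every nonempty compact $\mathcal A\subset\mathcal V_i$ has all its members in one chain $P_N$. The family $\mathcal V_i$ is closed under compact unions, has property \textup{(P)}, and is dense in $\mathcal W_i$.
\end{lemma}

\begin{proof}
\emph{Bounded length.} Each $A\in\mathcal A$ lies in $P_M$ for all large $M$, by Lemma~\ref{lem:small}(c). For $N>i$ we have $c_i\in P_{N-1}$, so (S) gives: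
\begin{equation}\label{eq:sep}
\text{if $A\in\mathcal A$ and $c_N\notin A$, then $A\subset P_{N-1}$.}
\end{equation}
The sets $\mathcal A_N=\{A\in\mathcal A:c_N\in A\}$, $N>i$, are compact by (H4). They decrease by \eqref{eq:sep}, since $c_{N+1}\notin P_{N-1}$. If all were nonempty, some $A\in\mathcal A$ would contain every $c_N$ with $N>i$, hence $J$ by (G3), contrary to $A\notin\mathcal O$. So some $\mathcal A_N$ is empty, and by \eqref{eq:sep} all members of $\mathcal A$ lie in $P_{N-1}$.

\emph{Compact unions and \textup{(P)}.} The set $\bigcup\mathcal A$ is compact by (H2), connected because all members contain $c_i$, and contained in $L_0$. For (P), the members of an order arc from $A$ to $B$ contain $c_i$ and lie in $B\subset L_0$.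

\emph{Density.} Let $A\in\mathcal O$. The idea is to slide every link $D_z$, with $z\in k+G_m$, onto the link $D_k$, for $0\le k<n_m$. Let $\kappa(z)=\{x\in D:q(x,z)\in A\}$, a continuum containing $a,b$ by Lemma~\ref{lem:large}. For $0\le k<n_m$ let $\kappa'(k)=\bigcup_{z\in k+G_m}\kappa(z)$. This set is compact, as the projection of $q^{-1}(A)\cap(D\times(k+G_m))$; it is connected and contains $a,b$. Then $A'=\bigcup_{0\le k<n_m}q(\kappa'(k)\times\{k\})$ is a continuum in $L_0$ containing $c_0$ and $c_1$, so $A'\in\mathcal V_i$. Consider the pairs of points $q(x,z)\in A$ and $q(x,k)\in A'$ with $z\in k+G_m$ and $x\in\kappa(z)$. By (G2), every point of $A$ and every point of $A'$ occurs in such a pair, and $q(x,k)=T_{k-z}q(x,z)$ with $k-z\in G_m$. So $d_H(A,A')\le\varepsilon$ as soon as all $T_g$, $g\in G_m$, are $\varepsilon$-close to the identity.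
\end{proof}

\begin{lemma}\label{lem:cubes}
$\mathcal O\cong\mathcal W_0\cong\mathcal W_1\cong Q$, and $\mathcal O$ is a Z-set in $\mathcal W_0$ and in $\mathcal W_1$.
\end{lemma}

\begin{proof}
The three families are compact ARs by Lemmas~\ref{lem:W} and~\ref{lem:AR}(a). For (F4) we need two small self-maps with disjoint images: one will remove a point near $c_i$ from every member, and the other will add it.

Let $\eta>0$. By uniform continuity of $q$ and local connectedness of $D$, choose $\varepsilon>0$ such that $d(q(x,z),q(x',z))<\eta$ whenever $d(x,x')<\varepsilon$, and such that for $d(p,a)<\varepsilon$ and $i\in\{0,1\}$ the points $c_i=q(a,i)$ and $q(p,i)$ lie in a continuum $B^i\subset D_i$ of diameter less than $\eta$. Take $e$ and $p$ from (A1) for $c=a$ and this $\varepsilon$. Since $e$ fixes $a$ and $b$, the formula $\bar e(q(x,z))=q(e(x),z)$ defines a map $\bar e\colon X\to X$. It is $\eta$-close to the identity, fixes every joint, and maps each link into itself. So $f(A)=\bar e(A)$ maps each of the three families into itself. Let $g(A)=A\cup B^i$ on $\mathcal W_i$ and $g(A)=A\cup B^0$ on $\mathcal O$. Since $c_i\in B^i\subset L_0$, the map $g$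 sends each family into itself, and it is $\eta$-close to the identity by (H2). As $p\notin e(D)$ and $a,b\in e(D)$, the only preimage of $q(p,i)$ under $q$ is $(p,i)$, and so $q(p,i)\notin\bar e(X)$. Thus no $f(A)$ contains $q(p,i)$ and every $g(A)$ does. By (F4) the families are Hilbert cubes.

By Lemmas~\ref{lem:V} and~\ref{lem:AR}(b) there are maps $\mathcal W_i\to\mathcal V_i=\mathcal W_i\setminus\mathcal O$ arbitrarily close to the identity.
\end{proof}

Some condition like (A1) is needed here. For $D=[0,1]$ it fails, because a map fixing $0$ and $1$ is onto, and $\mathcal O$ is a point.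

\subsection{The fundamental domain}

The family $\mathcal F$ is not closed under unions, since it contains disjoint subcontinua of $D_0$. This is the reason for the decomposition $\mathcal F=C(D_0)\cup\mathcal W_1$ of Lemma~\ref{lem:domain}(a): the first piece is covered by (F3), the second by Lemma~\ref{lem:cubes}. Let $\mathcal B=C(D_0)\cap\mathcal W_1=\{A\in C(D_0):c_1\in A\}$.

\begin{lemma}\label{lem:F}
$\mathcal F\cong Q$.
\end{lemma}

\begin{proof}
Identify $D_0$ with $D$, so that $c_1$ becomes $b$. Since $D$ is a nondegenerate Peano continuum without free arcs, $C(D_0)\cong Q$ by (F3); this is the only use of the absence of free arcs.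

The family $\mathcal B$ is compact, closed under unions of pairs, and has (P) by order arcs, so it is an AR by Lemma~\ref{lem:AR}(a). Take $e$ and $p$ from (A1) for $c=b$, and a small continuum $B\subset D$ containing $b$ and $p$. The maps $A\mapsto e(A)$ and $A\mapsto A\cup B$ send $\mathcal B$ into itself and are close to the identity. Their images are disjoint, because $p\notin e(A)$ and $p\in A\cup B$. So $\mathcal B\cong Q$ by (F4).

The set $\mathcal B$ is a Z-set in $C(D_0)$: with $h$ from (A2), the map $A\mapsto h(A)$ is close to the identity and $b\notin h(A)$. It is a Z-set in $\mathcal W_1$: let $B'\subset D_1$ be a small nondegenerate continuum containing $c_1$; then $A\mapsto A\cup B'$ maps $\mathcal W_1$ into itself, is close to the identity, and $A\cup B'\not\subset D_0$ because $D_0\cap D_1=\{c_1\}$.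

By Lemma~\ref{lem:collar} there are homeomorphisms $\mathcal B\times[-1,0]\to C(D_0)$ and $\mathcal B\times[0,1]\to\mathcal W_1$, both sending $(A,0)$ to $A$. As $C(D_0)\cap\mathcal W_1=\mathcal B$, they combine to a homeomorphism $\mathcal B\times[-1,1]\to\mathcal F$.
\end{proof}

Some condition like (A2) is needed as well. If $D\setminus\{b\}$ were the union of disjoint nonempty open sets $E,E'$, the subcontinua meeting both $E$ and $E'$ would form a nonempty open subset of $C(D)$ inside $\mathcal B$, while the complement of a Z-set is dense.

\begin{lemma}\label{lem:Z}
$\mathcal W_0\cup T\mathcal W_0$ is a Z-set in $\mathcal F$.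
\end{lemma}

We must move every $A\in\mathcal F$ slightly to a small continuum that misses $c_0$ and contains a point of $D_0$ other than $c_1$. Applying $h$ from (A2) inside $D_0$ achieves both. There are two obstacles. The link $D_0$ is a limit of other links, so we cannot modify $X$ on $D_0$ alone; we therefore first move all members of $\mathcal F$ into a finite chain. And $h$ moves $b$, so it has to be continued into $D_1$ near the joint $c_1$; here we use that $D$ is an AR.

\begin{proof}
The set is closed by Lemma~\ref{lem:W}. Let $0<\varepsilon<d(c_0,c_1)$.

\emph{Step 1: pushing off $\mathcal O$.} By Lemmas~\ref{lem:cubes} and~\ref{lem:collar} there is a homeomorphism $k_1\colon\mathcal O\times[0,1]\to\mathcal W_1$ with $k_1(A,0)=A$. Let $u(k_1(A,t))=k_1(A,\max(t,\eta))$. For small $\eta>0$ the map $u$ is $\varepsilon$-close to the identity, and it is the identity on $\mathcal B$, because $\mathcal B$ is compact and disjoint from $\mathcal O$, so that $t$ has a positive minimum on it. Extend $u$ by the identity on $C(D_0)$. This gives a map $u\colon\mathcal F\to\mathcal F\setminus\mathcal O$. The set $u(\mathcal W_1)$ is a compact subset of $\mathcal V_1$,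 so by Lemma~\ref{lem:V} all members of $u(\mathcal F)$ lie in one chain $P=P_N$ with $N\ge2$.

\emph{Step 2: a map $\hat h\colon P\to P\setminus\{c_0\}$, $\varepsilon$-close to the identity, with $\hat h(D_0)\subset D_0\setminus\{c_1\}$.} The space $D_0\cup D_1$ is an AR. Choose in it open neighborhoods $V\subset V'$ of $c_1$ such that $\operatorname{diam}V'<\varepsilon$ and the inclusion $V\to V'$ is null-homotopic. Then $c_0\notin V'$. Choose a closed neighborhood $R\subset V$ of $c_1$ in $D_1$ with $c_2\notin R$, and let $\operatorname{Fr}R$ be its frontier in $D_1$; then $c_1\notin\operatorname{Fr}R$. Choose $h$ in (A2) so close to the identity that $h_0(q(x,0))=q(h(x),0)$ is $\varepsilon$-close to the identity of $D_0$ and $h_0(c_1)\in V$. On the closed subset $\{c_1\}\cup\operatorname{Fr}R$ of $R$ consider the map into $V$ that sends $c_1$ to $h_0(c_1)$ and is the identity on $\operatorname{Fr}R$. It is null-homotopic in the ANR $V'$, so by Borsuk's theorem it extends to a map $h_1\colon R\to V'$. Cover $P$ by the closed sets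
\[
D_0,\qquad R,\qquad R'=\overline{D_1\setminus R}\cup D_2\cup\dots\cup D_N ,
\]
and let $\hat h$ be $h_0$, $h_1$ and the identity on them. The overlaps are $D_0\cap R=\{c_1\}$, $\ D_0\cap R'=\emptyset$ (as $c_1$ is interior to $R$ in $D_1$), and $R\cap R'=\operatorname{Fr}R$ (as $c_2\notin R$), and the definitions agree on them. So $\hat h$ is a map into $P$. It is $\varepsilon$-close to the identity on $R$ because $R\cup h_1(R)\subset V'$. It misses $c_0$, because $h$ misses $a$, $c_0\notin V'$, and $c_0\notin R'$. Finally $\hat h(D_0)\subset D_0\setminus\{c_1\}$ because $h$ misses $b$.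

\emph{Step 3.} Let $A\in\mathcal F$ and $A'=u(A)$. Then $A'\subset P$ and $A'$ meets $D_0$. So $\hat h(A')$ is a continuum in $L_0$ containing a point of $D_0\setminus\{c_1\}$; it belongs to $\mathcal F\setminus\mathcal O$. It is not in $\mathcal W_0$, since it misses $c_0$. It is not in $T\mathcal W_0$, since $D_0\cap L_1=\{c_1\}$ and hence $\hat h(A')\not\subset L_1$. Thus $A\mapsto\hat h(u(A))$ maps $\mathcal F$ into $\mathcal F\setminus(\mathcal W_0\cup T\mathcal W_0)$, and by (H1) it is continuous and $2\varepsilon$-close to the identity.
\end{proof}

\section{Proof of Theorem~\ref{thm:cone}}\label{sec:proof}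

By Lemma~\ref{lem:connected}, $X$ is a continuum. We construct the homeomorphism \eqref{eq:aim} from the inside out: first on $\mathcal O\times I_0$, then on $\mathcal O\times I_1$, where compatibility with $T$ dictates the formula, and then on the rest, where nothing is prescribed.

By Lemmas~\ref{lem:cubes} and~\ref{lem:collar} there is a homeomorphism $k\colon\mathcal O\times[0,1]\to\mathcal W_0$ with $k(A,0)=A$. Define $j\colon\mathcal O\times I\to\mathcal W_0\cup T\mathcal W_0$ by
\[
j(A,\langle0,r\rangle)=k(A,r),\qquad j(A,\langle1,r\rangle)=T\,k(T^{-1}A,r)\qquad(0\le r\le1).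
\]
For $r=0$ both formulas give $A$. The map $j$ sends $\mathcal O\times I_0$ homeomorphically onto $\mathcal W_0$, $\mathcal O\times I_1$ homeomorphically onto $T\mathcal W_0$, and $\mathcal O\times\{*\}$ onto $\mathcal O=\mathcal W_0\cap T\mathcal W_0$. So $j$ is a homeomorphism. The half-disc $\Delta$ is a $2$-cell, so $\mathcal O\times\Delta\cong Q$, and $\mathcal O\times I$ is a Z-set in it, by the maps $(A,v)\mapsto(A,(1-\eta)v+\eta(0,\frac12))$. By Lemmas~\ref{lem:F} and~\ref{lem:Z} and (F5), $j$ extends to a homeomorphism $K\colon\mathcal O\times\Delta\to\mathcal F$. It satisfies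
\begin{equation}\label{eq:K}
K(A,*)=A,\qquad\mathcal V_0=\{K(A,\langle0,r\rangle):A\in\mathcal O,\ r>0\},\qquad K(TA,\langle1,r\rangle)=T\,K(A,\langle0,r\rangle).
\end{equation}
Since $K$ is injective, $K(A,\langle s,r\rangle)\in\mathcal O$ if and only if $r=0$, and every $B\in\mathcal F\setminus\mathcal O$ is $K(A,\langle s,r\rangle)$ for a unique triple $(A,s,r)$ with $r>0$.

We compare the map $\pi\colon G\times\mathcal F\to C(X)$ of Lemma~\ref{lem:domain}, which is continuous and onto, with
\[
\Theta\colon G\times\mathcal F\to\operatorname{Cone}(\Sigma_G)\times\mathcal O,\qquad\Theta\bigl(z,K(A,\langle s,r\rangle)\bigr)=\bigl(\langle[s,z],r\rangle,\ T_zA\bigr).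
\]
The second coordinate is $T_zA$ rather than $A$ because the copies of $\mathcal O$ are glued by translations. The function $\Theta$ is well defined, since for $r=0$ the value does not depend on $s$. It is continuous, because its composition with the quotient map $(z,A,s,r)\mapsto(z,K(A,\langle s,r\rangle))$ from the compact space $G\times\mathcal O\times[0,1]^2$ onto $G\times\mathcal F$ is continuous. It is onto, since $(\langle[s,z],r\rangle,A^*)=\Theta(z,K(T_{-z}A^*,\langle s,r\rangle))$.

We claim that $\pi$ and $\Theta$ have the same fibers. Let $(z,B)\ne(z',B')$. We have $\pi(z,B)\in\mathcal O$ if and only if $B\in\mathcal O$, and $\Theta(z,B)\in\{*\}\times\mathcal O$ if and only if $B\in\mathcal O$. So neither map identifies the two pairs if exactly one of $B,B'$ is large. If both are large, then $\Theta(z,B)=(*,\pi(z,B))$ and $\Theta(z',B')=(*,\pi(z',B'))$, and the claim holds. Let both be small, $B=K(A,\langle s,r\rangle)$ and $B'=K(A',\langle s',r'\rangle)$ with $r,r'>0$. Consider the conditions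
\begin{align}
&z'=z+1,\quad B'\in\mathcal V_0,\quad B=TB';\label{eq:pi}\\
&z'=z+1,\quad s=1,\quad s'=0,\quad r=r',\quad A=TA'.\label{eq:theta}
\end{align}
By Lemma~\ref{lem:domain}(d), $\pi(z,B)=\pi(z',B')$ if and only if \eqref{eq:pi} holds, possibly after exchanging the pairs. Next, $\Theta(z,B)=\Theta(z',B')$ means $r=r'$, $[s,z]=[s',z']$ and $T_zA=T_{z'}A'$. If $(s,z)=(s',z')$, this forces $A=A'$ and $(z,B)=(z',B')$, which is excluded. Otherwise, possibly after exchanging the pairs, $s=1$, $s'=0$, $z'=z+1$, and then $T_zA=T_{z'}A'$ is equivalent to $A=TA'$. So $\Theta(z,B)=\Theta(z',B')$ if and only if \eqref{eq:theta} holds, possibly after exchanging the pairs. Finally \eqref{eq:pi} and \eqref{eq:theta} are equivalent by \eqref{eq:K}. If \eqref{eq:theta} holds, then $B'=K(A',\langle0,r'\rangle)\in\mathcal V_0$ and $B=K(TA',\langle1,r'\rangle)=TB'$. If \eqref{eq:pi} holds, then $B'\in\mathcal V_0$ gives $s'=0$ by uniqueness of the triple, so $B=TB'=K(TA',\langle1,r'\rangle)$, and uniqueness again gives $A=TA'$, $s=1$, $r=r'$.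

Thus $\pi$ and $\Theta$ are maps of a compact space onto Hausdorff spaces, hence quotient maps, with the same fibers. Therefore
\[
C(X)\cong\operatorname{Cone}(\Sigma_G)\times\mathcal O\cong\operatorname{Cone}(\Sigma_G)\times Q ,
\]
which proves Theorem~\ref{thm:cone}. \qed

\begin{remark}
The homeomorphism carries $\mathcal O$ onto $\{*\}\times\mathcal O$. By Proposition~\ref{prop:orbits}, the two orbits of $C(X)$ are the large subcontinua and the small subcontinua.
\end{remark}

\section{Proof of Theorem~\ref{thm:more}}\label{sec:more}

\subsection{One-dimensional examples}

A \emph{dendrite} is a Peano continuum containing no simple closed curve. We recall the standard facts. A nondegenerate dendrite $D$ is a one-dimensional compact AR. Any two points $x\ne y$ are joined by a unique arc $[x,y]$, and connected open subsets of $D$ are arcwise connected. An \emph{endpoint} is a point with arbitrarily small open neighborhoods whose boundary is a single point; $D$ has at least two endpoints. A \emph{branch point} is a common endpoint $v$ of three arcs that pairwise meet only in $v$.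

\begin{proposition}\label{prop:dendrite}
Let $D$ be a dendrite whose branch points are dense, such as Wa\.zewski's universal dendrite, and let $a\ne b$ be endpoints of $D$. Then $(D,a,b)$ is admissible.
\end{proposition}

\begin{proof}
A free arc without its endpoints is an open set homeomorphic to $\mathbb R$, which contains no branch point of $D$. So $D$ has no free arc. Let $\varepsilon>0$, and choose open neighborhoods $V_a\ni a$, $V_b\ni b$ with disjoint closures of diameter less than $\varepsilon$ and with boundaries $\{a'\}$, $\{b'\}$.

(A2) Let $h$ send $\overline{V_a}$ to $a'$ and $\overline{V_b}$ to $b'$, and let it be the identity on $D\setminus(V_a\cup V_b)$. These three closed sets overlap only in $a'$ and $b'$, so $h$ is a map. It is $\varepsilon$-close to the identity, and its image $D\setminus(V_a\cup V_b)$ misses $a$ and $b$.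

(A1) By symmetry let $c=a$. We look for a branch of $D$ inside $V_a$ that can be collapsed. A connected set that meets $V_a$ and misses $a'$ lies in $V_a$; in particular the arc $\Gamma=[a,a']$ satisfies $\Gamma\setminus\{a'\}\subset V_a$. Since $\Gamma$ is not free, $\Gamma^\circ=\Gamma\setminus\{a,a'\}$ is not open, so some $m\in\Gamma^\circ$ is a limit of points of $D\setminus\Gamma$. Let $N\subset V_a\setminus\{a\}$ be a connected open neighborhood of $m$, let $p\in N\setminus\Gamma$, and let $v$ be the first point of $\Gamma$ on an arc in $N$ from $p$ to $m$. Then $[p,v]\cap\Gamma=\{v\}$ and $v\in V_a$. Let $R$ be the component of $D\setminus\{v\}$ containing $p$; it is open, and $R\cup\{v\}$ is closed. We claim $R\cap\Gamma=\emptyset$. If $y\in R\cap\Gamma$, then $[p,v]\cup[v,y]$ is an arc from $p$ to $y$ through $v$, while $R$ contains an arc from $p$ to $y$ missing $v$, contrary to uniqueness of arcs. In particular $a,a'\notin R$, so $R\subset V_a$ and $b\notin R$. Let $e$ send $R\cup\{v\}$ to $v$ and be the identity on $D\setminus R$. These closed sets overlap only in $v$, so $e$ is a map. It fixes $a$ and $b$, it is $\varepsilon$-close to the identity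 because $R\cup\{v\}\subset V_a$, and $p\notin e(D)=D\setminus R$. Finally $d(p,a)<\varepsilon$, as $p,a\in V_a$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Let $(D,a,b)$ be as in Proposition~\ref{prop:dendrite}. The open set $X\setminus J$ is homeomorphic, via $q$, to $(D\setminus\{a,b\})\times G$, whose dimension is at most $\dim D+\dim G=1$. Being open in a metric space, it is a countable union of closed subsets of $X$, each of dimension at most $1$. The closed set $J\cong G$ is zero-dimensional. By the countable sum theorem, a separable metric space that is a countable union of closed subsets of dimension at most $1$ has dimension at most $1$. A nondegenerate continuum is not zero-dimensional, so $\dim X=1$. Theorems~\ref{thm:cone} and~\ref{thm:orbits} apply to $X$.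
\end{proof}

\subsection{Continuum many hyperspaces}

The orbit of points of non-local-connectedness is topologically determined by $C(X)$ and remembers the solenoid up to homotopy. We tell solenoids apart by \v{C}ech cohomology, using three standard facts: it is a homotopy invariant of metrizable spaces; it turns inverse limits of compact metric spaces into direct limits; and $\check H^1(S^1;\mathbb Z)\cong\mathbb Z$, with an $m$-fold covering of oriented circles inducing multiplication by $m$.

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
By Theorem~\ref{thm:cone} and Proposition~\ref{prop:orbits}, the set of points at which $C(X)$ is not locally connected is homeomorphic to $\Sigma_G\times(0,1]\times Q$, which is homotopy equivalent to $\Sigma_G$. So the group $\check H^1(\Sigma_G;\mathbb Z)$ is a topological invariant of $C(X)$.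

The homomorphisms $\Sigma_G\to\mathbb R/n_i\mathbb Z$, $[t,z]\mapsto t+(z\bmod n_i)$, are well defined because $(1,-1)\mapsto0$. They are continuous, onto, and compatible with the natural projections $\mathbb R/n_{i+1}\mathbb Z\to\mathbb R/n_i\mathbb Z$, which are $(n_{i+1}/n_i)$-fold coverings. The resulting homomorphism $\Sigma_G\to\varprojlim\mathbb R/n_i\mathbb Z$ is injective: if $[t,z]$ is in the kernel, then $t=m$ is an integer and $z\equiv-m\pmod{n_i}$ for all $i$, so $(t,z)=m(1,-1)$. It is onto, because its image is closed and projects onto every factor. So it is a homeomorphism, and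
\[
\check H^1(\Sigma_G;\mathbb Z)\cong\varinjlim\Bigl(\mathbb Z\xrightarrow{\,n_2/n_1\,}\mathbb Z\xrightarrow{\,n_3/n_2\,}\cdots\Bigr)\cong\bigcup_i\frac1{n_i}\mathbb Z\subset\mathbb Q ,
\]
where $m$ in the $i$-th copy of $\mathbb Z$ corresponds to $m/n_i$.

Let $\mathcal P=\{p_1<p_2<\cdots\}$ be a nonempty finite or infinite set of primes, and let $n_i$ be the $i$-th power of the product of the $p_l$ with $l\le i$. Then $1<n_1\mid n_2\mid\cdots$, $n_i\to\infty$, and the group above is $\mathbb Z[1/p:p\in\mathcal P]$. If $p\in\mathcal P$, every element of this group is divisible by $p$; if $p\notin\mathcal P$, the element $1$ is not. So different sets $\mathcal P$ give non-isomorphic groups and hence non-homeomorphic hyperspaces. There are $2^{\aleph_0}$ such sets, and $D$ may be taken as in Proposition~\ref{prop:dendrite}.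
\end{proof}

\subsection{The orbits when $X$ is not locally connected}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $X$ be any continuum. The ball $\{A\in C(X):d_H(A,X)<\varepsilon\}$ is open, and it is path connected, because by (H3) an order arc from $A$ to $X$ stays in it. So $C(X)$ is locally connected at the element $X$, and hence at every point of its orbit.

It is classical that $C(X)$ is locally connected if and only if $X$ is; we recall the proof of the direction needed. Let $C(X)$ be locally connected, $x\in X$ and $\varepsilon>0$. Let $\mathcal A$ be the closure of a connected open neighborhood of $\{x\}$ contained in the $\varepsilon$-ball about $\{x\}$. The compact set $\bigcup\mathcal A$ lies in the closed $\varepsilon$-ball about $x$, and it contains all $y$ near $x$, since $\{y\}\in\mathcal A$. It is connected: if it were the union of disjoint nonempty closed sets $E,E'$, the members of $\mathcal A$ contained in $E$ and those contained in $E'$ would split $\mathcal A$ into two disjoint nonempty closed sets. Thus every point of $X$ has arbitrarily small connected neighborhoods. Then components of open subsets of $X$ are open, and $X$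 is locally connected.

Now let $X$ be not locally connected and $C(X)$ be $\frac12$-homogeneous. Then $C(X)$ fails to be locally connected at some point. This point is not in the orbit of $X$, so it lies in the other orbit, and $C(X)$ fails to be locally connected at every point of that orbit.
\end{proof}

\begin{thebibliography}{9}

\bibitem{And}
Anderson, Michigan Math. J. \textbf{14} (1967).

\bibitem{Chap}
Chapman, \emph{Lectures on Hilbert Cube Manifolds}.

\bibitem{CS}
Curtis and Schori, Fund. Math. \textbf{101} (1978).

\bibitem{source}
\emph{Hyperspaces with exactly two orbits}, \texttt{https://hrcak.srce.hr/file/5558}.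

\bibitem{Nadler}
Nadler, \emph{Hyperspaces of Sets}.

\bibitem{Tor}
Toru\'nczyk, Fund. Math. \textbf{106} (1980).

\end{thebibliography}
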